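\title{Measures on Rosenthal compact spaces are countably determined}

\begin{abstract}
A regular Borel probability measure on a compact space is countably determined if a single countable family of closed sets computes, from inside, the measure of every open set. We prove that every such measure on a Rosenthal compact space is countably determined. More generally, a measure on a pointwise compact set of Borel functions on a Polish space is countably determined exactly when its support is separable. Examples show that one countable family cannot serve all measures at once, that closed sets cannot be replaced by closed $G_\delta$ sets, and that, under the continuum hypothesis, the first Baire class cannot be replaced by the second.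
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, compact spaces are Hausdorff and $\mathbb N=\{0,1,2,\dots\}$. For a compact space $K$, let $P(K)$ be the set of regular Borel probability measures on $K$; regularity means that $\mu(A)=\sup\{\mu(C): C\subset A,\ C \text{ closed}\}$ for every Borel set $A$. A family $\mathcal F$ of closed subsets of $K$ \emph{determines} $\mu\in P(K)$ if
\begin{equation}\label{eq:cd}
\mu(U)=\sup\{\mu(F): F\subset U,\ F\in\mathcal F\}\qquad\text{for every non-empty open }U\subset K,
\end{equation}
where $\sup\emptyset=0$. The measure $\mu$ is \emph{countably determined} if some countable family determines it, and $\mathcal C$ is the class of compact spaces $K$ on which every $\mu\in P(K)$ is countably determined. By regularity, the family of all closed sets determines every measure; the definition asks whether a countable supply, fixed in advance, is enough for all open sets. Adding closed sets to a determining family leaves it determining.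

Two cases are immediate. If $K$ is metrizable with countable base $\mathcal B$, every open $U$ is the union of the countably many closures $\overline B\subset U$ with $B\in\mathcal B$, so the finite unions of the sets $\overline B$ determine every $\mu\in P(K)$. If $\mu$ is concentrated on a countable set $E$, the finite subsets of $E$ determine $\mu$. A countably determined measure thus behaves, as far as open sets are concerned, like a measure on a metrizable space. There are two ways in which this can fail.

The first concerns the \emph{support} $\operatorname{supp}\mu$, the complement of the union $U_0$ of all open null sets. A compact subset of $U_0$ is covered by finitely many open null sets, so $\mu(U_0)=0$ by regularity; and an open set has positive measure exactly when it meets $\operatorname{supp}\mu$.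

\begin{lemma}\label{lem:supp}
If $K$ is compact and $\mu\in P(K)$ is countably determined, then $\operatorname{supp}\mu$ is separable.
\end{lemma}

\begin{proof}
Let $S=\operatorname{supp}\mu$, let the countable family $\mathcal F$ determine $\mu$, and pick one point in each non-empty set $F\cap S$, $F\in\mathcal F$. If $U$ is open and meets $S$, then $\mu(U)>0$, so some $F\in\mathcal F$ with $F\subset U$ has $\mu(F)>0$. Since $\mu(K\setminus S)=0$, this $F$ meets $S$, and the point chosen in $F\cap S$ lies in $U$. The chosen points are therefore dense in $S$.
\end{proof}

The second obstacle is independence.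

\begin{example}[the cube]\label{ex:cube}
Let $K=\{0,1\}^{[0,1]}$, a compact group under coordinatewise addition modulo $2$, and let $\mu\in P(K)$ be its Haar measure. By translation invariance, a set defined by prescribing $n$ coordinates has measure $2^{-n}$, so $\operatorname{supp}\mu=K$. The space $K$ is separable, since indicator functions of finite unions of intervals with rational endpoints take any prescribed values at finitely many points. But $\mu$ is not countably determined. Each clopen set $U_x=\{f:f(x)=1\}$ has measure $1/2$, so it would contain a member of $\mathcal F$ of measure greater than $1/4$. As $\mathcal F$ is countable, one member would serve two points $x\neq y$, whereas $\mu(U_x\cap U_y)=1/4$.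
\end{example}

Let $X$ be a Polish space, that is, a separable space whose topology is given by a complete metric. A function $f:X\to\mathbb R$ is of the \emph{first Baire class} if it is the pointwise limit of a sequence of continuous functions, and of the \emph{second Baire class} if it is the pointwise limit of a sequence of functions of the first class. The set $B_1(X)$ of functions of the first class, like every set of functions in this paper, carries the topology of pointwise convergence. A compact space is \emph{Rosenthal compact} if it is homeomorphic to a subspace of $B_1(X)$ for some Polish $X$. Such a space need be neither metrizable nor separable.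

\begin{example}\label{ex:A}
Let $A=\{0\}\cup\{1_{\{x\}}:x\in[0,1]\}$. Each $1_{\{x\}}$ is the limit of the functions $y\mapsto\max(0,1-k|y-x|)$, so $A\subset B_1([0,1])$. Each $1_{\{x\}}$ is isolated in $A$, being the only member of $\{f:f(x)>1/2\}$, and each neighborhood of $0$ contains all but finitely many points of $A$. So $A$ is the one-point compactification of a discrete set of size $\mathfrak c$; it is Rosenthal compact and not separable. Still $A\in\mathcal C$: compact sets of isolated points are finite, so by regularity the set of isolated points of measure zero is null, and every $\mu\in P(A)$ is concentrated on a countable set.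
\end{example}

Whether every Rosenthal compact space belongs to $\mathcal C$ is stated as an open problem in \cite{HS}. The facts recalled in Section~\ref{sec:facts} suggest a positive answer. Supports of measures on Rosenthal compact spaces are separable, which removes the first obstacle. Rosenthal compact spaces are sequentially compact, while a sequence of functions that behaves like independent coin tosses has no pointwise convergent subsequence; this speaks against the second. The proof turns the heuristic into an argument: if $\mu$ is not countably determined, we build a sequence in $K$ that resembles coin tossing closely enough to have no convergent subsequence.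

\begin{theorem}\label{thm:main}
Let $K$ be a Rosenthal compact space. Then every $\mu\in P(K)$ is countably determined; that is, $K\in\mathcal C$.
\end{theorem}

For Borel functions, the support is the only obstacle.

\begin{theorem}\label{thm:borel}
Let $X$ be a Polish space, or more generally a continuous image of a Polish space. Let $K$ be a pointwise compact set of real-valued Borel functions on $X$, and let $\mu\in P(K)$. Then $\mu$ is countably determined if and only if $\operatorname{supp}\mu$ is separable. Hence $K\in\mathcal C$ if and only if every $\mu\in P(K)$ has separable support.
\end{theorem}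

Example~\ref{ex:cube} shows that ``Borel'' cannot be omitted here. The last theorem describes how far Theorem~\ref{thm:main} can be pushed.

\begin{theorem}\label{thm:limits}
\begin{enumerate}
\item[(a)] If $K$ is Rosenthal compact and $M\subset P(K)$ is separable in the total variation norm, then a single countable family of closed sets determines every $\nu\in M$.
\item[(b)] In {\rm(a)}, $M$ cannot be replaced by $P(K)$, and in Theorem~\ref{thm:main} closed sets cannot be replaced by closed $G_\delta$ sets: for the space $A$ of Example~\ref{ex:A}, no countable family determines all $\mu\in P(A)$, and some $\mu\in P(A)$ is determined by no countable family of closed $G_\delta$ sets.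
\item[(c)] Assume the continuum hypothesis. In Theorem~\ref{thm:main} the first Baire class cannot be replaced by the second: there are a pointwise compact set $K$ of functions of the second Baire class on $[0,1]$ and a measure $\mu\in P(K)$ that is not countably determined.
\end{enumerate}
\end{theorem}

Sections~\ref{sec:good}--\ref{sec:tree} prove Theorem~\ref{thm:main}, Section~\ref{sec:borel} proves Theorem~\ref{thm:borel}, and Section~\ref{sec:limits} proves Theorem~\ref{thm:limits}.

\section{Functions of the first Baire class and Rosenthal compact spaces}\label{sec:facts}

In this section $X$ is a Polish space. An $F_\sigma$ set is a countable union of closed sets.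

\begin{lemma}\label{lem:Fsigma}
If $f\in B_1(X)$ and $a\in\mathbb R$, then $\{x:f(x)<a\}$ and $\{x:f(x)>a\}$ are $F_\sigma$ sets. In particular $f$ is Borel.
\end{lemma}

\begin{proof}
Let $f=\lim_k u_k$ with $u_k$ continuous. Then
\[
\{x:f(x)<a\}=\bigcup_{m\ge1}\ \bigcup_{N}\ \bigcap_{k\ge N}\{x:u_k(x)\le a-1/m\}:
\]
if $f(x)<a-1/m$ then $u_k(x)\le a-1/m$ for all large $k$, and a point of the right side has $f(x)\le a-1/m<a$. Apply this to $-f$ for the second set.
\end{proof}

We use two theorems on compact subsets of $B_1(X)$. The first, due to Bourgain, Fremlin and Talagrand, is a consequence of the fact that $B_1(X)$ is angelic.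

\begin{theorem}[{\cite[Theorem~3F]{BFT}}]\label{thm:BFT}
Let $K\subset B_1(X)$ be compact.
\begin{enumerate}
\item[(i)] If $E\subset K$ and $g\in\overline E$, then some sequence in $E$ converges to $g$.
\item[(ii)] Every sequence in $K$ has a pointwise convergent subsequence.
\end{enumerate}
\end{theorem}

\begin{theorem}[Todorcevic \cite{Tod}]\label{thm:Tod}
Every Rosenthal compact space has a dense metrizable subspace.
\end{theorem}

A space is \emph{ccc} if every family of pairwise disjoint non-empty open sets is countable.

\begin{lemma}\label{lem:ccc}
A ccc Rosenthal compact space $S$ is separable.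
\end{lemma}

\begin{proof}
Let $M\subset S$ be dense and metrizable. If open subsets $O,O'$ of $S$ have disjoint traces on $M$, then the open set $O\cap O'$ misses $M$ and is empty. Hence $M$ is ccc. Fix a metric on $M$, and for each $n\ge1$ a maximal set $E_n\subset M$ of points at mutual distances at least $1/n$. The open balls of radius $1/(2n)$ about the points of $E_n$ are disjoint, so $E_n$ is countable, and $\bigcup_nE_n$ is dense in $M$ by maximality, hence dense in $S$.
\end{proof}

\section{Reduction to a countable cover of the domain}\label{sec:good}

From here to the end of Section~\ref{sec:tree}, $X$ is a non-empty Polish space with complete metric $d$, the set $K\subset B_1(X)$ is compact, and $\mu\in P(K)$. (If $X=\emptyset$, then $K$ has at most one point.) Sets written $\{f:\dots\}$ are subsets of $K$. The \emph{half-spaces} $\{f:f(x)>q\}$ and $\{f:f(x)<q\}$, for $x\in X$ and $q\in\mathbb R$, form a subbase of the topology of $K$, and it suffices to approximate these.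

\begin{lemma}\label{lem:subbase}
Let $\mathcal S$ be a subbase for the topology of $K$ and $\mathcal F_0$ a countable family of closed sets. Suppose that for all $S\in\mathcal S$ and $\eta>0$ there is $F\in\mathcal F_0$ with $F\subset S$ and $\mu(S\setminus F)\le\eta$. Then $\mu$ is countably determined.
\end{lemma}

\begin{proof}
Let $\mathcal F$ be the closure of $\mathcal F_0\cup\{\emptyset,K\}$ under finite unions and finite intersections, a countable family of closed sets. Let $U$ be open, $\emptyset\ne U\neq K$, and let $\eta>0$; the case $U=K$ is served by $K\in\mathcal F$. Choose a compact $C\subset U$ with $\mu(C)>\mu(U)-\eta$. If $C=\emptyset$, then $\mu(\emptyset)>\mu(U)-\eta$. Otherwise cover $C$ by finitely many sets $O_1,\dots,O_m\subset U$ of the form $O_i=\bigcap_{j\le m_i}S_{ij}$ with $S_{ij}\in\mathcal S$, and put $N=m_1+\dots+m_m$. Pick $F_{ij}\in\mathcal F_0$ with $F_{ij}\subset S_{ij}$ and $\mu(S_{ij}\setminus F_{ij})\le\eta/N$, and let $F=\bigcup_i\bigcap_jF_{ij}\in\mathcal F$. Then $F\subset\bigcup_iO_i\subset U$. A point of $O_i\setminus F$ lies in $S_{ij}\setminus F_{ij}$ for some $j$, so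
\[
\mu(F)\ge\mu\Big(\bigcup_iO_i\Big)-\eta\ge\mu(C)-\eta>\mu(U)-2\eta .
\]
Thus \eqref{eq:cd} holds.
\end{proof}

The half-space $\{f:f(x)>q\}$ is exhausted by the closed sets $\{f:f(x)\ge\alpha\}$ with rational $\alpha>q$, but these depend on $x$, and $X$ is usually uncountable. One closed set must serve a whole set $Y$ of points, and the largest set contained in $\{f:f(y)\ge\alpha\}$ for all $y\in Y$ is the intersection. Fix real numbers $\alpha<\beta$ and $\varepsilon>0$, and for $Y\subset X$ and $x\in X$ put
\[
K_Y=\bigcap_{y\in Y}\{f:f(y)\ge\alpha\},\qquad U_x=\{f:f(x)>\beta\},
\]
with $K_\emptyset=K$. The set $K_Y$ is closed and $U_x$ is open. Call $Y$ \emph{good} if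
\[
\mu(K_Y)\ge\mu(U_x)-\varepsilon\qquad\text{for all }x\in Y .
\]
Comparing $K_Y$ with the smaller half-space $U_x$ costs little measure when $\beta$ is close to $q$, and the gap between $\alpha$ and $\beta$ is what will prevent convergence in Section~\ref{sec:tree}.

\begin{proposition}\label{prop:good}
For all $\alpha<\beta$ and $\varepsilon>0$, the space $X$ is a countable union of good sets.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:good}]
For each triple of rationals $\alpha<\beta$, $\varepsilon>0$, fix a countable cover of $X$ by good sets $Y$, and let $\mathcal F_+$ be the countable family of all the resulting sets $K_Y$. Let $x\in X$, $q\in\mathbb R$ and $\eta>0$. The half-space $H=\{f:f(x)>q\}$ is the increasing union of the sets $\{f:f(x)>\beta\}$ as $\beta$ decreases to $q$, so there is a rational $\beta>q$ with $\mu\{f:f(x)>\beta\}>\mu(H)-\eta/2$. Take rationals $\alpha\in(q,\beta)$ and $\varepsilon\in(0,\eta/2)$ and a member $Y\ni x$ of the cover for $(\alpha,\beta,\varepsilon)$. Then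
\[
K_Y\subset\{f:f(x)\ge\alpha\}\subset H,\qquad \mu(K_Y)\ge\mu\{f:f(x)>\beta\}-\varepsilon>\mu(H)-\eta .
\]
The map $f\mapsto-f$ is a homeomorphism of $K$ onto the compact set $-K\subset B_1(X)$, and it carries $\{f:f(x)<q\}$ to $\{g\in -K:g(x)>-q\}$. Applying the above to $-K$ and the image of $\mu$, and pulling back, gives a countable family $\mathcal F_-$ that approximates the half-spaces $\{f:f(x)<q\}$. Lemma~\ref{lem:subbase} applies to $\mathcal F_0=\mathcal F_+\cup\mathcal F_-$.
\end{proof}

Two examples show what goodness means. In both, the functions take the values $0$ and $1$ and $0<\alpha<\beta<1$, so that $U_x=\{f:f(x)=1\}$ and $K_Y=\bigcap_{y\in Y}U_y$.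

\begin{example}[the split interval]\label{ex:split}
Let $K$ be the set of non-increasing functions $[0,1]\to\{0,1\}$, that is, the functions $1_{[0,t]}$ and $1_{[0,t)}$ with $0\le t\le1$. It is closed in the cube, and its members are pointwise limits of piecewise linear functions, so $K$ is Rosenthal compact. It is not metrizable: the clopen sets $U_x$ are pairwise distinct, while in a compact space with a countable base each clopen set is a finite union of basic sets. Let $\mu\in P(K)$ and $\varphi(x)=\mu(U_x)$. For $0\le j\le1/\varepsilon$ let $Y_j=\{x:j\varepsilon\le\varphi(x)<(j+1)\varepsilon\}$; these finitely many sets cover $[0,1]$. If $Y_j\ne\emptyset$, take a non-decreasing sequence $(y_k)$ in $Y_j$ such that every point of $Y_j$ is at most some $y_k$. Since $U_x\supset U_y$ for $x\le y$, the set $K_{Y_j}$ is the decreasing intersection of the $U_{y_k}$, and $\mu(K_{Y_j})=\lim_k\varphi(y_k)\ge j\varepsilon>\mu(U_x)-\varepsilon$ for $x\in Y_j$. So each $Y_j$ is good.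
\end{example}

In the cube of Example~\ref{ex:cube}, where goodness makes sense as well, $\mu(K_Y)\le1/4$ as soon as $Y$ has two points. For $\varepsilon<1/4$ a good set has at most one point, and the conclusion of Proposition~\ref{prop:good} fails. Nested half-spaces keep their measure under intersection and independent ones lose it; the proposition says that on a Rosenthal compact space the loss can be controlled after cutting $X$ into countably many pieces.

\section{Large sets are split by many functions}\label{sec:split}

Fix $\alpha<\beta$ and $\varepsilon>0$. A subset of a good set is good, because $K_Y$ grows when $Y$ shrinks. Hence the family $\mathcal I$ of all subsets of $X$ that are covered by countably many good sets is closed under subsets and countable unions, and $\emptyset\in\mathcal I$. Call a set \emph{small} if it belongs to $\mathcal I$ and \emph{large} otherwise. Proposition~\ref{prop:good} asserts that $X$ is small. For $f\in K$ and $Y\subset X$ write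
\[
Y_f^-=\{x\in Y:f(x)<\alpha\},\qquad Y_f^+=\{x\in Y:f(x)>\beta\},
\]
and say that $f$ \emph{splits} $Y$ if both $Y_f^-$ and $Y_f^+$ are large.

If $Y$ is not good, there is $x\in Y$ with $\mu(U_x\setminus K_Y)>\varepsilon$, and for every $f\in U_x\setminus K_Y$ both $Y_f^-$ and $Y_f^+$ are non-empty. To repeat the step inside these two sets we need them to be large. The natural remedy is to remove from $Y$ every small set $Y_f^\pm$ before using the failure of goodness. Two difficulties arise: there are uncountably many such sets, so their union may be large, and the set of functions $f$ with $Y_f^-$ small need not be measurable. The next lemma deals with both: up to a null set, an arbitrary set $W$ of functions is seen by open sets through countably many of its members.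

Let $\mu^*(E)=\inf\{\mu(B):E\subset B,\ B\text{ Borel}\}$ be the outer measure of $E\subset K$. It is countably subadditive, and the infimum is attained by the intersection of a minimizing sequence.

\begin{lemma}\label{lem:dense}
For every set $W\subset K$ there is a countable set $D\subset W$ such that $\mu^*(W\cap U)=0$ whenever $U\subset K$ is open and $U\cap D=\emptyset$.
\end{lemma}

\begin{proof}
Let $W^*\supset W$ be Borel with $\mu(W^*)=\mu^*(W)$. For every Borel set $B$,
\[
\mu^*(W)\le\mu^*(W\cap B)+\mu^*(W\setminus B)\le\mu(W^*\cap B)+\mu(W^*\setminus B)=\mu^*(W).
\]
The second inequality holds term by term and is an equality, so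
\begin{equation}\label{eq:hull}
\mu^*(W\cap B)=\mu(W^*\cap B)\qquad\text{for every Borel set }B.
\end{equation}
Let $U_0$ be the union of all open $U$ with $\mu(W^*\cap U)=0$. A compact subset of $W^*\cap U_0$ is covered by finitely many of the null sets $W^*\cap U$, so $\mu(W^*\cap U_0)=0$ by regularity. Put $S=K\setminus U_0$. If $U$ is open and meets $S$, then $U\not\subset U_0$, and therefore
\begin{equation}\label{eq:pos}
\mu(W^*\cap U\cap S)=\mu(W^*\cap U)>0 .
\end{equation}
So non-empty relatively open subsets of $S$ have positive measure, and only countably many of them can be pairwise disjoint: $S$ is ccc. As a closed subset of $K$ it is Rosenthal compact, hence separable by Lemma~\ref{lem:ccc}.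

A countable dense subset $E$ of $S$ need not lie in $W$. But \eqref{eq:hull} and \eqref{eq:pos} give $\mu^*(W\cap U\cap S)>0$ for every open $U$ meeting $S$, so $W\cap S$ is dense in $S$. By Theorem~\ref{thm:BFT}(i), each point of $E$ is the limit of a sequence in $W\cap S$. The terms of these sequences form a countable set $D\subset W\cap S$ whose closure contains $E$, so $D$ is dense in $S$. If $U$ is open and misses $D$, then $U$ misses $S$, so $U\subset U_0$ and $\mu^*(W\cap U)\le\mu(W^*\cap U_0)=0$.
\end{proof}

\begin{lemma}\label{lem:split}
If $Y\subset X$ is large, there is a Borel set $G_Y\subset K$ with $\mu(G_Y)>\varepsilon$ such that every $f\in G_Y$ splits $Y$.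
\end{lemma}

\begin{proof}
Let $W^-=\{f:Y_f^-\text{ is small}\}$ and $W^+=\{f:Y_f^+\text{ is small}\}$; the functions that split $Y$ are those outside $W^-\cup W^+$. Let $D^-\subset W^-$ and $D^+\subset W^+$ be countable sets given by Lemma~\ref{lem:dense}, and put
\[
Z=Y\setminus\Big(\bigcup_{f\in D^-}Y_f^-\ \cup\bigcup_{f\in D^+}Y_f^+\Big).
\]
Countably many small sets were removed from a large set, so $Z$ is large. In particular $Z$ is not good, and there is $x\in Z$ with $\mu(K_Z)<\mu(U_x)-\varepsilon$.

Every $f\in D^-$ satisfies $f\ge\alpha$ on $Z$, so the open set $V=K\setminus K_Z$ misses $D^-$, and $\mu^*(W^-\cap V)=0$. Every $f\in D^+$ satisfies $f(x)\le\beta$, so the open set $U_x$ misses $D^+$, and $\mu^*(W^+\cap U_x)=0$. The open set $G=V\cap U_x=U_x\setminus K_Z$ then satisfies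
\[
\mu(G)\ge\mu(U_x)-\mu(K_Z)>\varepsilon,\qquad\mu^*\big(G\cap(W^-\cup W^+)\big)=0 .
\]
Let $G_Y$ be $G$ minus a Borel null set containing $G\cap(W^-\cup W^+)$.
\end{proof}

\section{A tree of large sets and an orthogonal sequence}\label{sec:tree}

Suppose that $X$ is large. We iterate Lemma~\ref{lem:split} along the binary tree. For $t\in\{0,1\}^n$, let $t0,t1\in\{0,1\}^{n+1}$ be its two extensions; for $b\in\{0,1\}^{\mathbb N}$, let $b|n=(b(0),\dots,b(n-1))$, and let $[t]=\{b:b|n=t\}$. To obtain a point of $X$ at the end of each branch, the sets on the tree should be closed and shrink.

\begin{lemma}\label{lem:piece}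
Every large $F_\sigma$ set $Y\subset X$ contains, for each $r>0$, a large closed set of diameter at most $r$.
\end{lemma}

\begin{proof}
Write $Y=\bigcup_iC_i$ with $C_i$ closed, and cover the separable space $X$ by countably many closed balls $B_j$ of radius $r/2$. If all the closed sets $C_i\cap B_j$ were small, so would be their union $Y$.
\end{proof}

\subsection*{The model case} Suppose for a moment that any finitely many large sets are split by one common function. Let $f_0$ split $X$. The sets $X_{f_0}^-$ and $X_{f_0}^+$ are large and $F_\sigma$, so they contain large closed sets $X_0$ and $X_1$ of diameter at most $1/2$. Let $f_1$ split both $X_0$ and $X_1$; this gives large closed sets $X_{00},X_{01}\subset X_0$ and $X_{10},X_{11}\subset X_1$ of diameter at most $1/4$, with $f_1<\alpha$ on $X_{00}\cup X_{10}$ and $f_1>\beta$ on $X_{01}\cup X_{11}$. Continuing, we get for each $b\in\{0,1\}^{\mathbb N}$ a point $x_b\in\bigcap_nX_{b|n}$ with $f_n(x_b)<\alpha$ if $b(n)=0$ and $f_n(x_b)>\beta$ if $b(n)=1$. The functions $f_n$ read the coordinates of $b$. Given $n_0<n_1<\cdots$, choose $b$ with $b(n_k)=0$ for even $k$ and $b(n_k)=1$ for odd $k$; then $f_{n_k}(x_b)$ diverges. This contradicts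 Theorem~\ref{thm:BFT}(ii).

Lemma~\ref{lem:split} gives less. The $2^n$ sets $G_{X_t}$ each have measure greater than $\varepsilon$, and they need not have a common point. Averaging shows, however, that some function lies in more than a proportion $\varepsilon$ of them. A branch can then no longer be steered by hand, since a choice may lead to a node below which nothing is ever split again. We measure the set of branches instead: the signs recorded at the split nodes form an orthogonal sequence, which tends weakly to zero, while each sign stays correlated with its own function.

\begin{proof}[Proof of Proposition~\ref{prop:good}]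
Suppose that $X$ is large.

\emph{The tree.} By recursion on $n$ we choose large closed sets $X_t$ for $t\in\{0,1\}^n$, functions $f_n\in K$ and sets $R_n\subset\{0,1\}^n$ such that $X_\emptyset=X$ and, for all $n$ and $t\in\{0,1\}^n$,
\begin{enumerate}
\item[(1)] $X_{t0}$ and $X_{t1}$ are subsets of $X_t$ of diameter at most $2^{-n-1}$;
\item[(2)] $2^{-n}|R_n|>\varepsilon$;
\item[(3)] if $t\in R_n$, then $f_n<\alpha$ on $X_{t0}$ and $f_n>\beta$ on $X_{t1}$.
\end{enumerate}
Let the sets $X_t$, $t\in\{0,1\}^n$, be given. By Lemma~\ref{lem:split},
\[
\int_K2^{-n}\sum_{t\in\{0,1\}^n}1_{G_{X_t}}\,d\mu=2^{-n}\sum_{t\in\{0,1\}^n}\mu(G_{X_t})>\varepsilon ,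
\]
so the integrand exceeds $\varepsilon$ at some $f_n\in K$, and $R_n=\{t:f_n\in G_{X_t}\}$ satisfies (2). If $t\in R_n$, then $f_n$ splits $X_t$. The large sets $(X_t)_{f_n}^-$ and $(X_t)_{f_n}^+$ are $F_\sigma$ by Lemma~\ref{lem:Fsigma}, as $X_t$ is closed, and Lemma~\ref{lem:piece} gives $X_{t0}$ in the first and $X_{t1}$ in the second. If $t\notin R_n$, let $X_{t0}=X_{t1}$ be a subset of $X_t$ given by Lemma~\ref{lem:piece}.

\emph{The branches.} Large sets are non-empty. For $b\in\{0,1\}^{\mathbb N}$ the closed sets $X_{b|n}$ decrease and their diameters tend to $0$, so by completeness they have exactly one common point $x_b$. If $b|n=b'|n$ with $n\ge1$, then $d(x_b,x_{b'})\le2^{-n}$, so $b\mapsto x_b$ is continuous. Let $\psi(u)=\min(\beta,\max(\alpha,u))$ and define on $\{0,1\}^{\mathbb N}$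
\[
h_n(b)=\psi(f_n(x_b)),\qquad
\varphi_n(b)=\begin{cases}2b(n)-1&\text{if }b|n\in R_n,\\ 0&\text{otherwise.}\end{cases}
\]
The functions $h_n$ are Borel with values in $[\alpha,\beta]$. Let $\lambda$ be the fair coin-tossing measure, so that $\lambda([t])=2^{-n}$ for $t\in\{0,1\}^n$, and let $\langle\cdot,\cdot\rangle$ and $\|\cdot\|$ be the inner product and norm of $L^2(\lambda)$.

\emph{Orthogonality.} By (2), $\varepsilon<\|\varphi_n\|^2=2^{-n}|R_n|\le1$. For $t\in\{0,1\}^n$ we have $\int_{[t]}\varphi_n\,d\lambda=0$, since $\varphi_n$ either vanishes on $[t]$ or equals $-1$ on $[t0]$ and $+1$ on $[t1]$. For $i<n$ the function $\varphi_i$ depends only on $b|(i+1)$ and is constant on $[t]$. Summing over $t$ gives $\langle\varphi_i,\varphi_n\rangle=0$. For every $h\in L^2(\lambda)$, Bessel's inequality then yields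
\begin{equation}\label{eq:bessel}
\sum_n\langle h,\varphi_n\rangle^2\le\sum_n\frac{\langle h,\varphi_n\rangle^2}{\|\varphi_n\|^2}\le\|h\|^2,\qquad\text{so}\quad\langle h,\varphi_n\rangle\to0 .
\end{equation}

\emph{Correlation.} For $t\in R_n$, property (3) gives $h_n=\alpha$ on $[t0]$ and $h_n=\beta$ on $[t1]$. Hence
\begin{equation}\label{eq:corr}
\langle h_n,\varphi_n\rangle=\sum_{t\in R_n}2^{-n-1}(\beta-\alpha)>\frac{(\beta-\alpha)\,\varepsilon}{2}.
\end{equation}

\emph{Contradiction.} By Theorem~\ref{thm:BFT}(ii), some subsequence $(f_{n_k})$ converges at every point of $X$. Since $\psi$ is continuous, $(h_{n_k})$ converges pointwise to a Borel function $h$ with values in $[\alpha,\beta]$, and $\|h_{n_k}-h\|\to0$ by dominated convergence. With \eqref{eq:bessel} and $\|\varphi_n\|\le1$,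
\[
\langle h_{n_k},\varphi_{n_k}\rangle\le\|h_{n_k}-h\|+|\langle h,\varphi_{n_k}\rangle|\to0 ,
\]
which contradicts \eqref{eq:corr}. So $X$ is small.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\begin{remark}\label{rem:hyp}
The inclusion $K\subset B_1(X)$ enters three times: in Lemma~\ref{lem:dense}, through Theorems~\ref{thm:BFT}(i) and~\ref{thm:Tod}; in keeping the sets $X_t$ closed, through Lemma~\ref{lem:Fsigma}; and in extracting the subsequence $(f_{n_k})$. Separability of $X$ gives the small diameters, and completeness gives the points $x_b$. For $W=K$, the conclusion of Lemma~\ref{lem:dense} says that every open set meeting $\operatorname{supp}\mu$ meets $D$; it fails for the space in the proof of Theorem~\ref{thm:limits}(c), where $\operatorname{supp}\mu=K$ is not separable.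
\end{remark}

\section{Compact sets of Borel functions}\label{sec:borel}

The ``only if'' part of Theorem~\ref{thm:borel} is Lemma~\ref{lem:supp}. For the converse we show that a separable compact set of Borel functions is Rosenthal compact, and apply Theorem~\ref{thm:main} to the support. The pointwise topology on a set of functions ignores the topology of the domain, so we are free to change the latter. We refine it so that countably many dense functions become continuous, and then show that the others are of the first class. Three standard facts are needed.

\begin{theorem}[{\cite[Theorem~13.11]{Kec}}]\label{thm:refine}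
If $(X,\tau)$ is Polish, $Y$ is second countable and $u:X\to Y$ is Borel, there is a Polish topology $\tau'\supset\tau$ with the same Borel sets such that $u$ is $\tau'$-continuous.
\end{theorem}

\emph{Baire's theorem.} If $X$ is Polish, $g:X\to\mathbb R$, and $g|_L$ has a point of continuity for every non-empty closed $L\subset X$, then $g\in B_1(X)$.

\emph{Ultrafilters.} An ultrafilter on $\mathbb N$ is a family $p$ of subsets of $\mathbb N$, closed under supersets and finite intersections, that contains exactly one of $E$ and $\mathbb N\setminus E$ for each $E$; it is non-principal if it contains no finite set. Non-principal ultrafilters exist, and a sequence $(y_k)$ in a compact space has a unique $p$-limit: a point $y$ such that $\{k:y_k\in N\}\in p$ for every neighborhood $N$ of $y$. For non-principal $p$, the set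
\[
\widehat p=\{\sigma\in\{0,1\}^{\mathbb N}:\{k:\sigma(k)=1\}\in p\}
\]
is not Borel. Indeed, $p$ contains all cofinite sets, so $\widehat p$ is invariant under changing finitely many coordinates, and if it were Borel, the zero--one law would give $\lambda(\widehat p)\in\{0,1\}$ for the coin-tossing measure $\lambda$. But $\sigma\mapsto1-\sigma$ preserves $\lambda$ and exchanges $\widehat p$ with its complement, which forces $\lambda(\widehat p)=1/2$.

\begin{proposition}\label{prop:sepborel}
Let $X$ be Polish and let $S$ be a pointwise compact set of Borel functions on $X$ that contains a dense sequence $(g_n)$ of continuous functions. Then $S\subset B_1(X)$.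
\end{proposition}

\begin{proof}
Suppose that $g\in S\setminus B_1(X)$. We build a tree as in the model case of Section~\ref{sec:tree}. Convergent subsequences are not yet available in $S$, and an ultrafilter limit takes their place.

\emph{A set on which $g$ oscillates everywhere.} By Baire's theorem there is a non-empty closed $L\subset X$ such that $g|_L$ has no point of continuity. For rationals $\alpha<\beta$ let
\[
L_{\alpha,\beta}=\overline{\{y\in L:g(y)<\alpha\}}\cap\overline{\{y\in L:g(y)>\beta\}} .
\]
These closed sets cover $L$. Indeed, for $y\in L$ there are $\eta>0$ and $y_k\to y$ in $L$ with either $g(y_k)\ge g(y)+\eta$ for all $k$ or $g(y_k)\le g(y)-\eta$ for all $k$, and $y\in L_{\alpha,\beta}$ for rationals $\alpha<\beta$ strictly between $g(y)$ and $g(y)+\eta$, respectively $g(y)-\eta$ and $g(y)$. By the Baire category theorem in $L$, some $L_{\alpha,\beta}$ contains a non-empty relatively open set $O\subset L$. Then every non-empty relatively open subset of $O$ contains a point with $g<\alpha$ and a point with $g>\beta$.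

\emph{The tree.} Fix a complete compatible metric. Put $V_\emptyset=O$, and suppose that non-empty relatively open sets $V_s\subset O$ are given for $s\in\{0,1\}^k$. Pick $x_s,x_s'\in V_s$ with $g(x_s)<\alpha$ and $g(x_s')>\beta$. The set of $f\in S$ with $f(x_s)<\alpha$ and $f(x_s')>\beta$ for all $s\in\{0,1\}^k$ is a neighborhood of $g$, so it contains some $g_{n_k}$. Since $g_{n_k}$ is continuous, there are relatively open neighborhoods $V_{s0}$ of $x_s$ and $V_{s1}$ of $x_s'$ in $L$, of diameter at most $2^{-k}$ and with closures contained in $V_s$, such that $g_{n_k}<\alpha$ on $V_{s0}$ and $g_{n_k}>\beta$ on $V_{s1}$. For $\sigma\in\{0,1\}^{\mathbb N}$, completeness gives a unique point $x_\sigma\in\bigcap_k\overline{V_{\sigma|k}}=\bigcap_kV_{\sigma|k}$. The map $\sigma\mapsto x_\sigma$ is continuous because the diameters tend to zero uniformly, and $g_{n_k}(x_\sigma)$ is less than $\alpha$ or greater than $\beta$ according as $\sigma(k)=0$ or $1$.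

\emph{The limit.} Let $p$ be a non-principal ultrafilter and $f\in S$ the $p$-limit of $(g_{n_k})_k$. Evaluation at a point is continuous on $S$, so $f(x_\sigma)$ is the $p$-limit of $(g_{n_k}(x_\sigma))_k$. If $\sigma\in\widehat p$, then $f(x_\sigma)\ge\beta$, for otherwise the disjoint sets $\{k:g_{n_k}(x_\sigma)<\beta\}$ and $\{k:\sigma(k)=1\}$ would both lie in $p$. If $\sigma\notin\widehat p$, then $\{k:\sigma(k)=0\}\in p$, and the same argument gives $f(x_\sigma)\le\alpha$. Hence $\widehat p=\{\sigma:f(x_\sigma)\ge\beta\}$, which is Borel because $f$ is Borel and $\sigma\mapsto x_\sigma$ is continuous. This is a contradiction.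
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:borel}]
If $\pi:Z\to X$ is a continuous surjection from a Polish space, then $f\mapsto f\circ\pi$ is a continuous injection of the compact space $K$ into the Borel functions on $Z$, hence a homeomorphism onto its image. So we may assume that $X$ is Polish. Let $S=\operatorname{supp}\mu$ be separable, with dense sequence $(g_n)$. The map $x\mapsto(g_n(x))_n$ from $X$ to $\mathbb R^{\mathbb N}$ is Borel, so Theorem~\ref{thm:refine} gives a Polish topology $\tau'$ on $X$, with the same Borel sets, for which all $g_n$ are continuous. The members of $S$ remain Borel, and Proposition~\ref{prop:sepborel} gives $S\subset B_1(X,\tau')$. By Theorem~\ref{thm:main}, a countable family $\mathcal F$ of closed subsets of $S$ determines the restriction of $\mu$ to $S$, which belongs to $P(S)$. Let $U\subset K$ be open and non-empty. If $U$ meets $S$, then $\mu(U)=\mu(U\cap S)$ is approximated by members of $\mathcal F$ inside $U\cap S$; otherwise $\mu(U)=0$. So $\mathcal F\cup\{\emptyset\}$ determines $\mu$. The last sentence of the theorem follows by applying the equivalence to every $\mu\in P(K)$.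
\end{proof}

\section{Families of measures and the limits of the theorem}\label{sec:limits}

\begin{proof}[Proof of Theorem~\ref{thm:limits}]
(a) The point is that a family closed under finite unions which determines $\mu$ also determines every $\nu$ that vanishes on the $\mu$-null sets. Let $M\ne\emptyset$, let $(\nu_n)_{n\ge1}$ be norm-dense in $M$, and put $\mu=\sum_{n\ge1}2^{-n}\nu_n$. This Borel probability is regular: given a Borel set $B$ and $\eta>0$, take $N$ with $2^{-N}<\eta$ and closed sets $C_n\subset B$ with $\nu_n(B\setminus C_n)<\eta$; then $\mu(B\setminus\bigcup_{n\le N}C_n)<2\eta$. If $\mu(B)=0$ and $\nu\in M$, then $\nu(B)=\nu(B)-\nu_n(B)\le\|\nu-\nu_n\|$ for all $n$, so $\nu(B)=0$. By Theorem~\ref{thm:main} there is a countable family $\mathcal F$ determining $\mu$, and we may assume that it contains $\emptyset$ and is closed under finite unions. For open $U\neq\emptyset$, let $F_1,F_2,\dots$ list the members of $\mathcal F$ contained in $U$, and let $B=\bigcup_iF_i$. Then $\mu(B)\ge\sup_i\mu(F_i)=\mu(U)$, so $\mu(U\setminus B)=0$ and $\nu(U\setminus B)=0$ for all $\nu\in M$. Therefore $\nu(U)=\nu(B)=\lim_m\nu(F_1\cup\dots\cup F_m)$, and each $F_1\cup\dots\cup F_m$ is a member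 of $\mathcal F$ contained in $U$.

(b) Let $\delta_a$ be the point mass at $a\in A$. If $a\neq0$, then $U=\{a\}$ is open and $\delta_a(U)=1$, so a family determining $\delta_a$ must contain $\{a\}$. A family determining all $\mu\in P(A)$ is therefore uncountable. Next, suppose that a countable family $\mathcal F$ of closed $G_\delta$ sets determines $\delta_0$. Open sets containing $0$ have finite complement, so $G_\delta$ sets containing $0$ have countable complement, and the members of $\mathcal F$ containing $0$ omit only countably many points altogether. But for each $a\ne0$ the open set $U=A\setminus\{a\}$ has $\delta_0(U)=1$, so some $F\in\mathcal F$ with $F\subset U$ contains $0$ and omits $a$. As there are uncountably many such $a$, this is a contradiction.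

(c) A compact space is \emph{Corson compact} if it is homeomorphic to a subspace of some product $\mathbb R^{\Delta}$ consisting of points with only countably many non-zero coordinates. Under the continuum hypothesis there is a non-separable Corson compact space $K$ of weight $\omega_1$ carrying a strictly positive measure $\mu\in P(K)$, that is, one with $\operatorname{supp}\mu=K$ \cite{Hay,Kun}; see \cite{Neg}. By Lemma~\ref{lem:supp}, $\mu$ is not countably determined. It remains to represent $K$ by functions on $[0,1]$.

Regard $K$ as a subset of $\mathbb R^\Delta$ as in the definition. The space $\{(a,a')\in K\times K:a\ne a'\}$ has a base of size at most $\omega_1$ and is covered by the open sets $\{(a,a'):a(\gamma)\ne a'(\gamma)\}$, $\gamma\in\Delta$. Choosing one such set around each basic set that lies in one of them gives a subcover indexed by some $\Gamma\subset\Delta$ with $|\Gamma|\le\omega_1$. The restriction map $K\to\mathbb R^\Gamma$ is then continuous and injective, hence an embedding. Identify $\Gamma$ with a subset of $[0,1]$ and extend each point by $0$ on $[0,1]\setminus\Gamma$. Now $K$ is a pointwise compact set of functions $f$ on $[0,1]$, each vanishing off a countable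 set $\{x_1,x_2,\dots\}$ of distinct points depending on $f$. The functions $\sum_{i\le n}f(x_i)1_{\{x_i\}}$ are finite linear combinations of members of $B_1([0,1])$ (Example~\ref{ex:A}), so they lie in $B_1([0,1])$, and they converge pointwise to $f$. Thus every $f\in K$ is of the second Baire class.
\end{proof}

For each $f$ in the space of part (c), the preimage of an open set is countable or has countable complement, so $f$ is Borel. Under the continuum hypothesis, then, the separability condition in Theorem~\ref{thm:borel} is not automatic.

\begin{thebibliography}{9}

\bibitem{BFT} Bourgain, Fremlin and Talagrand, Amer. J. Math. \textbf{100} (1978).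

\bibitem{Hay} Haydon, Israel J. Math. \textbf{31} (1978).

\bibitem{HS} \emph{Hyper-Stonean envelopes of compact spaces}, \texttt{http://eprints.lancs.ac.uk/123473/4/onlineversion.pdf}.

\bibitem{Kec} Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{Kun} Kunen, Topology Appl. \textbf{12} (1981).

\bibitem{Neg} Negrepontis, \emph{Banach spaces and topology}, Handbook of Set-Theoretic Topology, 1984.

\bibitem{Tod} Todorcevic, \emph{Compact subsets of the first Baire class}, J. Amer. Math. Soc. \textbf{12} (1999).

\end{thebibliography}
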